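# A trace on the operators of a complemented subspace of $L_p$

All Banach spaces are complex, and so are all scalars. For a Banach space $X$, $\mathcal L(X)$ is the algebra of bounded linear operators on $X$, $[A,B]=AB-BA$, and "ideal" means two-sided ideal.

## 1. A norm-one tracial functional and what it does to commutators

**Theorem A.** Let $1<p<\infty$, $p\neq 2$. There are an infinite-dimensional Banach space $X$, isomorphic to a complemented subspace of $L_p(0,1)$, and a linear functional $\varphi$ on $\mathcal L(X)$ with $|\varphi(T)|\le\|T\|$ (operator norm for the norm of $X$), $\varphi(I)=1$ and $\varphi(AB)=\varphi(BA)$ for all $A,B\in\mathcal L(X)$.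

On $\mathbb C^m$ such a functional is the normalized trace $\frac1m\operatorname{tr}$. In infinite dimensions the familiar spaces have none: if $X\cong X\oplus X$, the identity of $X$ splits into two pieces, each "equivalent" to the whole, and a trace would give $1=1+1$ (the exact argument is in the proof of Theorem C(2)). So the space in Theorem A must be unlike its square, although it lives complementably in $L_p$.

Here is the question behind the theorem. An operator $T\in\mathcal L(X)$ is a *commutator* if $T=[A,B]$ for some $A,B\in\mathcal L(X)$. Wintner's theorem says that $\lambda I+K$ is never a commutator when $\lambda\ne0$ and $K$ lies in a proper ideal $J$.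

To recall why: $J$ contains no invertible operator, hence misses the open ball of radius $1$ about $I$, so $\overline J$ is proper too. In the Banach algebra $\mathcal L(X)/\overline J$ a commutator $\lambda I+K$ would give, after rescaling, $ab-ba=1$. By induction $ab^{j}-b^{j}a=jb^{j-1}$, since $ab^{j+1}-b^{j+1}a=(ab^j-b^ja)b+b^j(ab-ba)$. Hence $j\|b^{j-1}\|\le2\|a\|\|b\|\|b^{j-1}\|$, which forces $b^{j-1}=0$ for $j>2\|a\|\|b\|$. And $b^{j}=0$ with $j\ge1$ implies $jb^{j-1}=0$. Descending, $1=b^0=0$, a contradiction.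

**Definition.** $X$ is a *Wintner space* if the converse holds: every $T\in\mathcal L(X)$ that is not a commutator is of the form $\lambda I+K$ with $\lambda\in\mathbb C$, $\lambda\ne0$, and $K$ in a proper ideal.

It is known that $\ell_p$, $\ell_p\oplus\ell_2$ and $L_p$ ($1<p<\infty$) are Wintner spaces. The question, posed in "Commutators on $(\sum\ell_q)_p$" (https://www.impan.pl/download/pdf/sm206-2-5), is: *is every infinite-dimensional complemented subspace of $L_p(0,1)$, $1\le p<\infty$, a Wintner space?* The answer is no.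

**Corollary B.** For $p$ and $X$ as in Theorem A, the space $X\oplus X$ (isomorphic to a complemented subspace of $L_p\oplus L_p\cong L_p$) is not a Wintner space: $I_X\oplus0$ is not a commutator and is not of the form $\lambda I+K$ with $\lambda\neq0$ and $K$ in a proper ideal.

**Theorem C.** Let $p\in(1,\infty)\setminus\{2\}$ and $X,\varphi$ as in Theorem A.

1. $\|I_X-\sum_{i\le N}[A_i,B_i]\|\ge1$ for all $N$ and all $A_i,B_i\in\mathcal L(X)$.
2. $X^m\cong X^l$ only if $m=l$. In particular $L_p$ has an infinite-dimensional complemented subspace not isomorphic to its square.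
3. Let $m\ge2$, $M\in M_m(\mathbb C)$. Then $M\otimes I_X\in\mathcal L(X^m)$ is a commutator iff $\operatorname{tr}M=0$, and it is of the form $\lambda I+K$ ($\lambda\ne0$, $K$ in a proper ideal) iff $M$ is a nonzero scalar matrix. So every non-scalar $M$ with $\operatorname{tr}M\ne0$ shows that $X^m$ is not a Wintner space.

**Theorem D.** For $1<p<\infty$: every infinite-dimensional complemented subspace of $L_p(0,1)$ is a Wintner space if and only if $p=2$.

Being a Wintner space is invariant under isomorphism (conjugate everything), so Corollary B does produce a complemented subspace of $L_p(0,1)$ that is not Wintner. Nothing is claimed about $p=1$ taken alone.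

## 2. $\mathbb C^2$, $\ell_p$, and the deduction of B, C, D from A

**Two cases by hand.** On $\mathbb C^m$ an operator is a commutator iff its trace is $0$ (we reprove this below), and the only proper ideal of $M_m(\mathbb C)$ is $\{0\}$. So $\operatorname{diag}(1,0)$ on $\mathbb C^2$ is neither a commutator nor of the form $\lambda I+K$: the space $\mathbb C^2$ violates the definition, which is why only infinite-dimensional spaces are intended. Corollary B says that $X\oplus X$ behaves like $\mathbb C\oplus\mathbb C$.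

On $\ell_p$ the same operator behaves differently. Identify $\ell_p$ with $\ell_p(\{0,1,2,\dots\};\ell_p)$, let $S$ be the right shift and $L$ the left shift. Then $LS=I$, and $SL=I-P_0$, where $P_0$ is the projection onto the $0$-th copy of $\ell_p$. So $P_0=[L,S]$ is a commutator, and $P_0$ is "$I\oplus0$" for the splitting $\ell_p=\ell_p\oplus\ell_p(\{1,2,\dots\};\ell_p)\cong\ell_p\oplus\ell_p$.

**Proof of B from A.** For $T=(T_{ij})_{i,j\le2}\in\mathcal L(X\oplus X)$ let $\varphi_2(T)=\varphi(T_{11})+\varphi(T_{22})$. Then $\varphi_2(ST)=\sum_{i,j}\varphi(S_{ij}T_{ji})=\sum_{i,j}\varphi(T_{ji}S_{ij})=\varphi_2(TS)$, so $\varphi_2$ vanishes on commutators, while $\varphi_2(I\oplus0)=1$. Hence $I\oplus0$ is not a commutator. Suppose $I\oplus0=\lambda I+K$ with $\lambda\ne0$ and $K$ in an ideal $J$. If $\lambda\ne1$, then $K=(1-\lambda)I\oplus(-\lambda)I$ is invertible, so $J=\mathcal L(X\oplus X)$. If $\lambda=1$, then $0\oplus I=-K\in J$; conjugating by the flip, $I\oplus0\in J$, so $I\in J$. In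 both cases $J$ is not proper. $\square$

**Proof of C from A.** (1) $\varphi$ takes the value $1$ at $I-\sum[A_i,B_i]$, and $|\varphi(T)|\le\|T\|$.

(2) Let $U:X^m\to X^l$ have inverse $V$, with entries $U_{ji},V_{ij}\in\mathcal L(X)$, $i\le m$, $j\le l$. Since $VU=I$ and $UV=I$, summing diagonal entries gives $m=\sum_{i,j}\varphi(V_{ij}U_{ji})=\sum_{i,j}\varphi(U_{ji}V_{ij})=l$.

(3) As for $m=2$, $\varphi_m((T_{ij}))=\sum_i\varphi(T_{ii})$ vanishes on commutators, and $\varphi_m(M\otimes I)=\operatorname{tr}M$. Conversely let $\operatorname{tr}M=0$. By Shoda's theorem $M=[a,b]$ in $M_m(\mathbb C)$, so $M\otimes I=[a\otimes I,b\otimes I]$.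

Shoda's theorem is quick: $M$ is similar to a matrix with zero diagonal. Indeed a scalar $M$ of trace $0$ is $0$; otherwise some $x$ has $Mx\notin\mathbb Cx$, and in a basis starting $x,Mx$ the $(1,1)$ entry is $0$ and the complementary diagonal block has trace $0$, so induction applies to that block. For zero diagonal take $a=\operatorname{diag}(1,\dots,m)$, $b_{ij}=M_{ij}/(i-j)$ for $i\ne j$, $b_{ii}=0$.

For the second equivalence: if $M=\lambda I$, $\lambda\neq0$, take $K=0$. If $M=0=\lambda I+K$ with $\lambda\ne0$, then $K$ is invertible and lies in no proper ideal. If $M$ is not scalar and $M\otimes I=\lambda I+K$, then $M-\lambda\ne0$ generates $M_m(\mathbb C)$ as an ideal, so the ideal generated by $K=(M-\lambda)\otimes I$ contains $I$. $\square$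

**Proof of D from A.** For $p=2$ every infinite-dimensional closed subspace is isometric to $\ell_2$, a Wintner space. For $p\ne2$ use Corollary B. $\square$

**Reduction of Theorem A to $p>2$.** Suppose Theorem A holds for exponents larger than $2$, and let $1<p<2$. Take $X,\varphi$ for $p'$, where $1/p+1/p'=1$. Then $X$ is reflexive, $X^*$ is isomorphic to a complemented subspace of $L_p$, and each operator on $X^*$ is $T^*$ for a unique $T\in\mathcal L(X)$, with $\|T^*\|=\|T\|$. The functional $T^*\mapsto\varphi(T)$ is linear, and it is tracial because $S^*T^*=(TS)^*$ and $\varphi(TS)=\varphi(ST)$. **From now on** $2<p<\infty$, $r=p/2>1$, $1/r+1/r'=1$.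

## 3. Diagonal averages and leakage

The sensible first try at a trace is to average diagonal entries over larger and larger finite blocks of a basis and pass to a limit. Recall that along a free ultrafilter on $\mathbb N$ every bounded sequence has a limit, which is linear in the sequence and whose modulus is at most the $\limsup$ of the moduli.

Do it on $\ell_p$: put $\tau_k(T)=\frac1k\sum_{e\le k}T_{ee}$ and $\varphi=\lim\tau_k$ along an ultrafilter. Then $|\varphi(T)|\le\|T\|$ and $\varphi(I)=1$. But let $Bu_e=u_{2e}$, $Au_{2e}=u_e$, $Au_e=0$ for odd $e$. Then $AB=I$, while $BA$ is the projection onto the even coordinates: $\varphi(AB)=1$ and $\varphi(BA)=\frac12$.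

The failure can be located exactly. Let $\mathcal E$ be a finite block of basis indices, $R$ the coordinate projection onto it, $Q$ the one onto the complement. Since $R$ has finite rank, $\operatorname{tr}(RARBR)=\operatorname{tr}(RBRAR)$, so
$$\sum_{e\in\mathcal E}(AB)_{ee}-\sum_{e\in\mathcal E}(BA)_{ee}=\sum_{e\in\mathcal E}(AQB)_{ee}-\sum_{e\in\mathcal E}(BQA)_{ee}.\tag{1}$$
Everything hinges on the *leakage* $\frac1{|\mathcal E|}\big|\sum_{e\in\mathcal E}(AQB)_{ee}\big|$: how much of the block can be carried outside by $B$ and brought back by $A$. In the example half the block, $k/2<e\le k$, leaks. We need a basis and blocks for which no bounded $A,B$ can do this to a positive proportion of the block.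

The plan is to index the basis by the *edges* of graphs, so that each index $e=vw$ has two ends. Boundedness of $A$ and $B$ will force the place where $u_e$ is carried to be "visible" both from $v$ and from $w$. Each vertex sees only a limited region, and in a graph of large girth adjacent vertices can rarely share what they see.

## 4. Large girth and sharing

The *girth* of a graph is the length of its shortest cycle. Two standard observations: a graph without cycles (a forest) has at most as many edges as vertices, and strictly fewer if it has a vertex. And a subgraph with fewer vertices than the girth of the ambient graph is a forest. We use these constantly.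

**Lemma 1 (Erdős–Sachs).** For $t\ge2$, $g\ge3$ there is a finite $t$-regular bipartite simple graph of girth $>g$.

*Proof.* Take the ball of radius $g$ around a root in the $t$-regular tree, with edges properly coloured by $t$ colours. For each colour $c$ let $\sigma_c$ be the involution of the vertices of the ball that exchanges the ends of each edge of colour $c$ and fixes the other vertices. A word $\sigma_{c_1}\cdots\sigma_{c_l}$ with $1\le l\le g$ and $c_i\ne c_{i+1}$ moves the root one level deeper at each letter, hence to depth $l$, so it is not the identity.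

Let $\mathcal G$ be the finite group generated by the $\sigma_c$, and consider its Cayley graph with edges $\gamma - \gamma\sigma_c$. The words of length $1$ and $2$ show that it is simple and $t$-regular. Consecutive edges of a cycle are different, so have different colours; a cycle of length $l$ therefore gives a word as above equal to the identity, so $l>g$.

Finally pass to the bipartite double cover: vertices $\mathcal G\times\{0,1\}$, edges joining $(\gamma,0)$ to $(\gamma',1)$ when $\gamma\gamma'$ is an edge. It is simple, $t$-regular and bipartite. A cycle of the cover projects to a closed non-backtracking walk of the same length. Such a walk cannot stay in a tree, because at a point farthest from its start it would step back to the vertex it came from; so its edges contain a cycle, of no larger length. Hence the cover has girth $>g$. $\square$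

The next lemma is the combinatorial heart in model form. We shall not quote it, but its proof reappears several times in Section 11.

**Lemma 2 (model count).** Let $\Gamma=(V,\mathcal E)$ be a finite $t$-regular graph of girth $G$. Let each $v\in V$ carry a set $L(v)$ of at most $K$ labels, each label being carried by fewer than $G$ vertices. Then at most $K|V|=\frac{2K}t|\mathcal E|$ edges $vw$ satisfy $L(v)\cap L(w)\neq\emptyset$.

*Proof.* Let $\mathcal R(x)=\{v:x\in L(v)\}$. An edge whose ends share the label $x$ lies inside $\mathcal R(x)$, which has fewer than $G$ vertices and so spans at most $|\mathcal R(x)|$ edges. Summing, $\sum_x|\mathcal R(x)|=\sum_v|L(v)|\le K|V|$. $\square$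

Without large girth this fails: in a disjoint union of complete bipartite graphs $K_{t,t}$, $t>2$, give all vertices of a component one common label. Then $K=1$ and every edge has a shared label.

## 5. Edges as intersections of independent events

**Parameters.** For $n\ge1$ put
$$\delta_n=2^{-n^2},\quad t_n=2^{2n^2},\quad s_n=\delta_nt_n=2^{n^2},\quad \mu_n=\delta_n^2 .$$
So $1/\delta_n\in\mathbb N$, $\delta_n\to0$, $\delta_{n+1}/\delta_n\to0$, $s_n$ increases and $s_{n-1}/s_n\to0$.

**Graphs.** By Lemma 1 choose, for each $n$ and inductively in $k\ge1$, finite $t_n$-regular bipartite simple graphs $\Gamma_{n,k}$ with vertex set $V_{n,k}$ (the two classes are called rows and columns), edge set $E_{n,k}$, and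
$$\operatorname{girth}(\Gamma_{n,k})>k\Big(1+\sum_{l<k}|V_{n,l}|\Big).\tag{2}$$
Since $|V_{n,k}|\ge\operatorname{girth}(\Gamma_{n,k})$ and $|E_{n,k}|=t_n|V_{n,k}|/2$,
$$\sum_{l<k}|E_{n,l}|\le|E_{n,k}|/k.\tag{3}$$
Let $\Gamma_n=\bigsqcup_k\Gamma_{n,k}$, $V_n=\bigsqcup_kV_{n,k}$, $E_n=\bigsqcup_kE_{n,k}$, $E=\bigsqcup_nE_n$. The $\Gamma_{n,k}$ are the *pieces* of $\Gamma_n$.

**Measure space.** Let $\Omega_n=\{0,1\}^{V_n}=\Omega_n^{row}\times\Omega_n^{col}$ with the product probability for which the events $D_x=\{\omega_x=1\}$, $x\in V_n$, are independent of probability $\delta_n$. Let $\Omega=\bigsqcup_n\Omega_n$. For $e=xy\in E_n$ put $S_e=D_x\cap D_y\subset\Omega_n$, so $|S_e|=\mu_n$. Write $h(S)=\int_Sh$ and $\langle h\rangle_S=h(S)/|S|$.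

**The space.** For $x=(x_e)_{e\in E}$ put $F_x=\sum_e|x_e|^21_{S_e}$ and
$$X=\Big\{x:\ \|x\|:=\|F_x\|_{L_r(\Omega)}^{1/2}=\Big\|\Big(\sum_e|x_e|^21_{S_e}\Big)^{1/2}\Big\|_{L_p(\Omega)}<\infty\Big\}.$$
The map $x\mapsto(x_e1_{S_e})_e$ is an isometry onto a subspace of $L_p(\Omega;\ell_2(E))$, closed because coordinatewise limits of multiples of $1_{S_e}$ are multiples of $1_{S_e}$. So $X$ is a Banach space. If $x\in X$ and $x^{(N)}$ are finite truncations increasing to $x$, then $F_{x-x^{(N)}}\le F_x$ tends to $0$ wherever $F_x<\infty$, so by dominated convergence the unit vectors $u_e$ form a $1$-unconditional basis. Moreover $\|u_e\|=\mu_n^{1/p}$ for $e\in E_n$, and $X=(\bigoplus_nX_n)_p$, where $X_n$ is the part supported on $E_n$. For $\Lambda\subset E$, $Q_\Lambda$ is the coordinate projection, of norm $\le1$; $A_{ee'}=(Au_{e'})_e$ are the matrix entries.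

**Example (the norm sees the graph).** Let $p=4$, so $\|x\|^4=\int F_x^2$, and fix $n$, $\delta=\delta_n$. Take $N=t_n=\delta^{-2}$ edges in $E_n$ and let $x$ be the sum of their $u_e$. If they are the edges at one vertex $v$ (a star), two different $S_e$ meet in measure $\delta^3$, and $\int F_x^2=N\delta^2+N(N-1)\delta^3=\delta^{-1}+1-\delta$. If they are pairwise disjoint (a matching), $\int F_x^2=N\delta^2+N(N-1)\delta^4=2-\delta^2$. Stars are long and matchings short, so a permutation of basis vectors cannot scramble the graph at will and be bounded in both directions.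

## 6. Moments of sums over vertices and over edges

**Standard facts.** $(\varepsilon_i)$ are independent Rademacher signs.

* (KK) Kahane–Khintchine in Hilbert space: for $q\ge1$, $\mathbb E\|\sum\varepsilon_iv_i\|^q\le B_q^q(\sum\|v_i\|^2)^{q/2}$ with $B_q\ge1$. Double version, for independent sign sequences: $\mathbb E|\sum a_{xy}\varepsilon_x\varepsilon'_y|^q\le B_q^{2q}(\sum|a_{xy}|^2)^{q/2}$. For this, apply (KK) in $\varepsilon$ with $\varepsilon'$ fixed to get $B_q^q\,\mathbb E\big(\sum_x|\sum_ya_{xy}\varepsilon'_y|^2\big)^{q/2}$, then (KK) to the vectors $(a_{xy})_x\in\ell_2$.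
* (Ros) Rosenthal: for independent $Z_i\ge0$ and $u\ge1$, $\mathbb E(\sum Z_i)^u\le c_u[(\sum\mathbb EZ_i)^u+\sum\mathbb EZ_i^u]$.
* (Sym) For independent mean-zero $\xi_x$, $\mathbb E|\sum b_x\xi_x|^q\le2^q\,\mathbb E|\sum\varepsilon_xb_x\xi_x|^q$. Indeed, with an independent copy $\xi'$, Jensen gives the bound $\mathbb E|\sum b_x(\xi_x-\xi'_x)|^q=\mathbb E|\sum\varepsilon_xb_x(\xi_x-\xi_x')|^q$, then use the triangle inequality.

Fix $n$, $\delta=\delta_n$, and $\xi_x=1_{D_x}-\delta$ for $x\in V_n$. Then $\mathbb E|\xi_x|^q=\delta(1-\delta)^q+(1-\delta)\delta^q\le2\delta$ for $q\ge1$. For $q\ge2$ it equals $\delta(1-\delta)[(1-\delta)^{q-1}+\delta^{q-1}]\le\delta$.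

**Definition.** $\mathcal D\subset E_n$ is *light* if every vertex lies in at most $1/\delta_n$ edges of $\mathcal D$. (A matching is light; a full star, with $t_n=\delta_n^{-2}$ edges, is not.)

**Lemma 3.** The constants $c_q$ depend only on $q$.

(i) For finitely many scalars $b_x$: $\mathbb E|\sum b_x\xi_x|^q\le c_q\sum\delta|b_x|^q$ if $1<q\le2$, and $\mathbb E|\sum b_x\xi_x|^q\le c_q[\sum\delta|b_x|^q+(\sum\delta|b_x|^2)^{q/2}]$ if $q\ge2$.

(ii) Let $\mathcal D\subset E_n$ be finite, $\lambda=\delta^2|\mathcal D|$, $S=\sum_{xy\in\mathcal D}\xi_x\xi_y$. If $1<q\le2$, then $\mathbb E|S|^q\le c_q\lambda$. If $q\ge2$ and $\mathcal D$ is light, then $\mathbb E|S|^q\le c_q(\lambda+\lambda^{q/2})$.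

*Proof.* (i) By (Sym) and (KK), $\mathbb E|\sum b_x\xi_x|^q\le2^qB_q^q\,\mathbb E(\sum|b_x|^2\xi_x^2)^{q/2}$. If $q\le2$, use $(\sum Z)^{q/2}\le\sum Z^{q/2}$ and $\mathbb E|\xi_x|^q\le2\delta$. If $q\ge2$, use (Ros) with $u=q/2$, $\mathbb E\xi_x^2\le\delta$, $\mathbb E|\xi_x|^q\le\delta$.

(ii) Symmetrize in the rows with columns fixed, then in the columns, and use double (KK): with $u=q/2$,
$$\mathbb E|S|^q\le4^qB_q^{2q}\,\mathbb E\Big(\sum_{xy\in\mathcal D}\xi_x^2\xi_y^2\Big)^u .$$
If $q\le2$, the expectation is at most $\sum_{\mathcal D}(2\delta)^2=4\lambda$. Let $q\ge2$, let $d_x,d_y$ be the degrees in $\mathcal D$, and $U_x=\sum_{y:xy\in\mathcal D}\xi_y^2$ for rows $x$. By (Ros) in the rows,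
$$\mathbb E\Big(\sum_x\xi_x^2U_x\Big)^u\le c_u\,\mathbb E\Big[\Big(\sum_x\delta U_x\Big)^u+\sum_x\delta U_x^u\Big].$$
Since $\sum_xU_x=\sum_yd_y\xi_y^2$, (Ros) in the columns and $\delta d_y\le1$ give
$$\mathbb E\Big(\sum_x\delta U_x\Big)^u=\delta^u\,\mathbb E\Big(\sum_yd_y\xi_y^2\Big)^u\le c_u\Big[\Big(\sum_y\delta^2d_y\Big)^u+\sum_y\delta(\delta d_y)^u\Big]\le c_u(\lambda^u+\lambda).$$
Also $\mathbb EU_x^u\le c_u[(\delta d_x)^u+\delta d_x]\le2c_u\delta d_x$, so $\sum_x\delta\,\mathbb EU_x^u\le2c_u\lambda$. $\square$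

*Lightness is needed.* Let $\mathcal D$ be the full star at $v$, $N=\delta^{-2}$, $q=4$, so $\lambda=1$. Then $\mathbb E|S|^4=\mathbb E\xi_v^4\cdot\mathbb E(\sum_y\xi_y)^4\ge\delta(1-\delta)^4\cdot3N(N-1)\delta^2(1-\delta)^2=3\delta^{-1}(1-\delta)^6(1-\delta^2)$, which is unbounded as $\delta\to0$.

## 7. $X$ is complemented in $L_p$

Replacing the square function by signs embeds $X_n$ in $L_p$; the projection is then the natural averaging one, and its boundedness comes from a maximal inequality.

**Lemma 4.** For $1<s<\infty$ the operator $Mh=\sup_{e\in E_n}1_{S_e}\langle|h|\rangle_{S_e}$ is bounded on $L_s(\Omega_n)$ with a bound depending only on $s$.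

*Proof.* Let $h\ge0$, $e=xy$ with $x$ a row and $y$ a column, $\omega=(\omega^r,\omega^c)\in S_e$. Averaging over $S_e$ is averaging over $D_y$ in $\Omega_n^{col}$ and then over $D_x$ in $\Omega_n^{row}$. As $\omega^c\in D_y$, the first average is at most the column maximal function at $\omega^c$; as $\omega^r\in D_x$, the second average of this is at most its row maximal function. So $M\le M_{row}M_{col}$ with the one-parameter maximal operators. By Fubini it suffices to bound $h\mapsto\sup_x1_{D_x}\langle h\rangle_{D_x}$, $h\ge0$, on one factor. By monotone convergence we may take finitely many $x$, if the bound does not depend on their number.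

Write $\langle h\rangle_{D_x}=\int h+a_x$ with $a_x=\delta^{-1}\int h\xi_x$; here $\int h\le\|h\|_s$. For scalars $b_x$,
$$\Big|\sum\delta a_xb_x\Big|=\Big|\int h\sum b_x\xi_x\Big|\le\|h\|_s\Big\|\sum b_x\xi_x\Big\|_{s'}.$$

If $s'\le2$, Lemma 3(i) bounds the last norm by $c(\sum\delta|b_x|^{s'})^{1/s'}$, so by duality $(\sum\delta|a_x|^s)^{1/s}\le c\|h\|_s$. And $\|\sup_x1_{D_x}|a_x|\|_s^s\le\int\sum1_{D_x}|a_x|^s=\sum\delta|a_x|^s$.

If $s'>2$, Lemma 3(i) gives $|\sum\delta a_xb_x|\le c\|h\|_s\,[(\sum\delta|b_x|^{s'})^{1/s'}+(\sum\delta|b_x|^2)^{1/2}]$. Embed $b\mapsto(b,b)$ in $\ell_{s'}(\delta)\oplus_1\ell_2(\delta)$ and extend the functional by Hahn–Banach: this yields $a=a'+a''$ with $(\sum\delta|a'_x|^s)^{1/s}+(\sum\delta|a''_x|^2)^{1/2}\le2c\|h\|_s$. Now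
$$\sup_x1_{D_x}|a_x|\le\Big(\sum1_{D_x}|a'_x|^s\Big)^{1/s}+\Big(\sum1_{D_x}|a''_x|^2\Big)^{1/2},$$
and its $L_s$ norm is at most $2c\|h\|_s$; for the second term, $L_s$ norms are at most $L_2$ norms since $s<2$ and the measure is a probability. $\square$

**Proposition 5.** $X$ is isomorphic to a complemented subspace of $L_p(0,1)$.

*Proof.* On $\widetilde\Omega_n=\Omega_n\times\{\pm1\}^{V_n}$ let $f_e(\omega,\varepsilon)=\varepsilon_x\varepsilon_y1_{S_e}(\omega)$ for $e=xy\in E_n$. The functions $\varepsilon_x\varepsilon_y$, $xy\in E_n$, are orthonormal. For fixed $\omega$, compare $L_p(d\varepsilon)$ with $L_2(d\varepsilon)$ from below trivially and from above by double (KK) (rows and columns carry independent signs). This gives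
$$\Big\|\sum a_eu_e\Big\|\le\Big\|\sum a_ef_e\Big\|_p\le B_p^2\Big\|\sum a_eu_e\Big\|.\tag{4}$$
For $f\in L_p(\widetilde\Omega_n)$ let $\hat f_e(\omega)=\mathbb E_\varepsilon(f\varepsilon_x\varepsilon_y)$ and $c_e=\mu_n^{-1}\int ff_e=\langle\hat f_e\rangle_{S_e}$. Let $0\le h\in L_{r'}(\Omega_n)$. Using $|c_e|^2\le\langle|\hat f_e|^2\rangle_{S_e}$, the definition of $M$, Bessel's inequality for fixed $\omega$, and Hölder,
$$\sum_e|c_e|^2h(S_e)\le\sum_e\int_{S_e}|\hat f_e|^2\langle h\rangle_{S_e}\le\int\sum_e|\hat f_e|^2\,Mh\le\int\mathbb E_\varepsilon|f|^2\,Mh\le\|f\|_p^2\,\|Mh\|_{r'}.\tag{5}$$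
The left side is $\int F_ch$, so $\|F_c\|_r\le\|M\|_{L_{r'}\to L_{r'}}\|f\|_p^2$. By (4), $f\mapsto\sum c_ef_e$ is bounded with a bound depending only on $p$. As $\int f_ef_{e'}=0$ for $e\ne e'$ and $\int f_e^2=\mu_n$, it is a projection onto $[f_e]_{e\in E_n}\cong X_n$. All constants are uniform in $n$, so taking $\ell_p$-sums, $X$ is isomorphic to a complemented subspace of $(\bigoplus_nL_p(\widetilde\Omega_n))_p\cong L_p(0,1)$. $\square$

## 8. The functional and the leakage estimate

Let $\tau_{n,k}(T)=|E_{n,k}|^{-1}\sum_{e\in E_{n,k}}T_{ee}$. Since $|T_{ee}|\|u_e\|\le\|Tu_e\|\le\|T\|\|u_e\|$, we have $|\tau_{n,k}(T)|\le\|T\|$, and $\tau_{n,k}(I)=1$. For free ultrafilters $\mathcal V,\mathcal U$ on $\mathbb N$ put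
$$\varphi(T)=\lim_{n\to\mathcal V}\ \lim_{k\to\mathcal U}\ \tau_{n,k}(T).$$
So $\varphi$ is linear, $|\varphi(T)|\le\|T\|$ and $\varphi(I)=1$.

**Proposition 6.** For $A,B\in\mathcal L(X)$ let $\sigma_{n,k}(A,B)=|E_{n,k}|^{-1}\big|\sum_{e\in E_{n,k}}(AQ_{E\setminus E_{n,k}}B)_{ee}\big|$. Then $\lim_{n\to\infty}\limsup_{k\to\infty}\sigma_{n,k}(A,B)=0$.

By (1), $|\tau_{n,k}(AB)-\tau_{n,k}(BA)|\le\sigma_{n,k}(A,B)+\sigma_{n,k}(B,A)$. So Proposition 6 gives $\varphi(AB)=\varphi(BA)$, and with Proposition 5 this proves Theorem A for $p>2$. The rest of the lecture proves Proposition 6. Fix $A,B$ and $C\ge1$ with $\|A\|,\|B\|\le C$.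

**The budget.** Before the details, here is the accounting. It will turn out that the leakage at $e=vw\in E_{n,k}$ can be substantial only if the sets $S_{e'}$ of the relevant outside edges $e'$ cover measure at least $\kappa\mu_n$, and that these edges must be visible from both $v$ and $w$. Each vertex sees a region of measure of order $\delta_n$, which is far more than $\mu_n=\delta_n^2$: one shared $D_x$ could serve all $t_n$ edges at $v$. But in the spirit of Lemma 2, regions can rarely be shared, so the total measure available is of order $\delta_n|V_{n,k}|=\frac{2\delta_n}{t_n}|E_{n,k}|=\frac2{s_n}\mu_n|E_{n,k}|$: only a proportion of order $1/s_n$ of the edges can leak. For fixed $n$ this is small but not zero, which is why all $n$ are put into one space and $n\to\infty$ is the outer limit.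

## 9. Weights that make $A$ and $B$ bounded on weighted $\ell_2$

For a fixed weight $h\ge0$ on $\Omega$, $\int F_xh=\sum_e|x_e|^2h(S_e)$ is the square of a weighted $\ell_2$ norm. We look for weights for which $A$ and $B$ are bounded in this norm. Let $C_1=2B_pC$ and let $\mathcal W$ be the set of $0\le h\in L_{r'}(\Omega)$ with
$$\int F_{Ax}h\le C_1^2\int F_xh,\qquad\int F_{Bx}h\le C_1^2\int F_xh\qquad\text{for all }x\in X.$$

**Example (why weights detect visibility).** Suppose $Bu_e=u_{\pi(e)}$ for $e$ in a block, $\pi$ injective, and $Au_{\pi(e)}=u_e$. Taking $x=u_{\pi(e)}$, every $h\in\mathcal W$ satisfies $h(S_e)\le C_1^2h(S_{\pi(e)})$. If $h\ge1_{D_v}$, then for all edges $e$ of the block at $v$, $h(S_{\pi(e)})\ge\mu_n/C_1^2$: the weight $h$ must see where $u_e$ is sent. The next lemma says that such $h$ exist with norm of order $\|1_{D_v}\|_{r'}$.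

**Lemma 7.** For every $0\le h_0\in L_{r'}(\Omega)$ there is $h\in\mathcal W$ with $h\ge h_0$ and $\|h\|_{r'}\le2\|h_0\|_{r'}$.

*Proof.* *Claim.* For $0\le g\in L_{r'}$ there is $g'\ge0$ with $\|g'\|_{r'}\le B_p^2C^2\|g\|_{r'}$ and $\int F_{Ax}g\le\int F_xg'$ for all $x\in X$; similarly for $B$.

For $x_1,\dots,x_m\in X$ we have, since $F$ is quadratic in $x$,
$$\sum_i\int F_{Ax_i}g=\mathbb E\int F_{A\sum\varepsilon_ix_i}g\le C^2\|g\|_{r'}\Big(\mathbb E\Big\|\sum\varepsilon_ix_i\Big\|^p\Big)^{2/p}\le B_p^2C^2\|g\|_{r'}\Big\|\sum_iF_{x_i}\Big\|_r.\tag{6}$$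
The first inequality is Hölder together with $\|F_{Ay}\|_r=\|Ay\|^2\le C^2\|y\|^2$; the second is (KK) for each $\omega$, applied to the vectors $(x_{i,e}1_{S_e}(\omega))_e\in\ell_2$, whose squared norms are $F_{x_i}(\omega)$.

Let $\mathcal K=\{g'\ge0:\|g'\|_{r'}\le B_p^2C^2\|g\|_{r'}\}$, convex and weakly compact. For each finite family put $\Psi_{(x_i)}(g')=\int\sum F_{x_i}g'-\sum\int F_{Ax_i}g$, an affine weakly continuous function. The maximum over $\mathcal K$ of $\int\sum F_{x_i}g'$ is the right side of (6), by the duality of $L_r$ and $L_{r'}$; so each $\Psi$ has nonnegative maximum on $\mathcal K$. The $\Psi$'s are closed under sums (concatenate families) and nonnegative multiples (scale the $x_i$).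

Suppose $\Psi_1,\dots,\Psi_j$ were not simultaneously $\ge0$ at any point of $\mathcal K$. Strictly separate the compact convex set $(\Psi_1,\dots,\Psi_j)(\mathcal K)$ from $[0,\infty)^j$: the separating functional must have coefficients $c_i\ge0$, and $\sum c_i\Psi_i<0$ on $\mathcal K$. But $\sum c_i\Psi_i$ is again a $\Psi$, a contradiction. So the weakly closed sets $\{g'\in\mathcal K:\Psi(g')\ge0\}$ have the finite intersection property, and some $g'\in\mathcal K$ lies in all of them. This is the claim.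

*Iteration.* Adding the functions $g'$ for $A$ and for $B$ we get $g_0=h_0,g_1,g_2,\dots$ with $\|g_{m+1}\|_{r'}\le\ell\|g_m\|_{r'}$, $\ell=2B_p^2C^2$, and $\int F_{Ax}g_m,\int F_{Bx}g_m\le\int F_xg_{m+1}$. Put $h=\sum_{m\ge0}(2\ell)^{-m}g_m\ge h_0$. Then $\|h\|_{r'}\le\sum2^{-m}\|h_0\|_{r'}=2\|h_0\|_{r'}$, and
$$\int F_{Ax}h\le2\ell\sum_m(2\ell)^{-(m+1)}\int F_xg_{m+1}\le2\ell\int F_xh,\qquad2\ell=4B_p^2C^2=C_1^2;$$
the same for $B$. $\square$

**Lemma 8 (matrix bounds).** Let $e\in E$, $\Lambda\subset E$. Then $(AQ_\Lambda B)_{ee}=\sum_{e'\in\Lambda}A_{ee'}B_{e'e}$, and: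

* (F1) $|(AQ_\Lambda B)_{ee}|\le C^2$.
* (F2) If $g\in\mathcal W$ and $g(S_e)>0$ for all $e$, then for finite $\mathcal F,\mathcal E\subset E$: $\sum_{e\in\mathcal E}\sum_{e'\in\mathcal F}|A_{ee'}B_{e'e}|\le C_1^2|\mathcal F|$.
* (F3) If $w_1,w_2\in\mathcal W$, $w_2(S_{e'})\le a\,w_1(S_{e'})$ for all $e'\in\Lambda$, $w_1(S_e)\le b\,w_2(S_e)$ and $w_2(S_e)>0$, then $|(AQ_\Lambda B)_{ee}|\le C_1^2\sqrt{ab}$.

*Proof.* The formula holds because $Q_\Lambda Bu_e=\sum_{e'\in\Lambda}B_{e'e}u_{e'}$ converges unconditionally. (F1) is $|T_{ee}|\le\|T\|$.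

(F2) Let $e'\in\mathcal F$. Taking $x=u_{e'}$ in the definition of $\mathcal W$, $\sum_e|A_{ee'}|^2\frac{g(S_e)}{g(S_{e'})}\le C_1^2$. Next put $\beta=\sum_{e\in\mathcal E}|B_{e'e}|^2/g(S_e)$ and $x=\sum_{e\in\mathcal E}\overline{B_{e'e}}\,g(S_e)^{-1}u_e$. Then $(Bx)_{e'}=\beta$, so $\beta^2g(S_{e'})\le\int F_{Bx}g\le C_1^2\int F_xg=C_1^2\beta$, i.e. $\sum_{e\in\mathcal E}|B_{e'e}|^2\frac{g(S_{e'})}{g(S_e)}\le C_1^2$. By Cauchy–Schwarz $\sum_{e\in\mathcal E}|A_{ee'}B_{e'e}|\le C_1^2$. Sum over $e'\in\mathcal F$.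

(F3) Let $y=Q_\Lambda Bu_e$. Then $\int F_yw_2\le a\int F_{Bu_e}w_1\le aC_1^2w_1(S_e)\le abC_1^2w_2(S_e)$, and $|(Ay)_e|^2w_2(S_e)\le\int F_{Ay}w_2\le C_1^2\int F_yw_2\le C_1^2\cdot abC_1^2w_2(S_e)$. $\square$

Use of (F3): if $w_2$ is relatively small compared with $w_1$ on all of $\Lambda$ while at $e$ it is not, then going out to $\Lambda$ (measured by $w_1$) and coming back (measured by $w_2$) loses a factor.

**Lemma 9.** If $h\in L_{r'}(\Omega_{n'})$ and $\eta>0$, then $|\langle h\rangle_{S_{e'}}-\int_{\Omega_{n'}}h|\le\eta$ for all but finitely many $e'\in E_{n'}$.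

*Proof.* Choose $h'$ depending on finitely many coordinates with $\|h-h'\|_1\le\eta\mu_{n'}/2$. If neither endpoint of $e'$ is among these coordinates, $\langle h'\rangle_{S_{e'}}=\int h'$ by independence, so the error is at most $\eta/2+\eta\mu_{n'}/2\le\eta$. Each vertex has finite degree, so only finitely many $e'$ are excluded. $\square$

## 10. How much of the graph a weight can see

If $\langle H\rangle_{D_x}$ clearly exceeds $\int H$ for many $x$, then $H$ correlates with $\sum\xi_x$, and the moment bounds limit how many such $x$ there are. The same for edges and $\sum\xi_x\xi_y$.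

**Lemma 10.** For $P\ge1$ there is $K=K(p,P)$ such that for all $n'$, $\delta'=\delta_{n'}$ and $0\le H\in L_{r'}(\Omega_{n'})$ with $\int H\le1$:

(i) if $L\subset V_{n'}$ and $\int H\xi_x\ge\delta'/(8P)$ for $x\in L$, then $\delta'|L|\le K\int H^{r'}$;

(ii) if $\mathcal D\subset E_{n'}$ is light and $\int H\xi_x\xi_y\ge\delta'^2/(2P)$ for $xy\in\mathcal D$, then $\delta'^2|\mathcal D|\le K\int H^{r'}$.

*Proof.* It suffices to treat finite $L$ and $\mathcal D$: finite subsets inherit the hypotheses, including lightness, and a uniform bound for them bounds the whole set. Let $S=\sum_L\xi_x$, $\lambda=\delta'|L|$, respectively $S=\sum_{\mathcal D}\xi_x\xi_y$, $\lambda=\delta'^2|\mathcal D|$. In both cases $\lambda/(8P)\le\int HS\le\|H\|_{q'}\|S\|_q$ for every $q>1$, and Lemma 3 gives $\mathbb E|S|^q\le c\lambda$ for $q\le2$, $\mathbb E|S|^q\le c(\lambda+\lambda^{q/2})$ for $q\ge2$.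

If $r\le2$, or $r>2$ and $\lambda\le1$, take $q=r$: then $\|S\|_r\le c\lambda^{1/r}$, so $\lambda^{1/r'}\le8cP\|H\|_{r'}$.

If $r>2$ and $\lambda>1$, take $q=2(r-1)>2$: then $\|S\|_q\le c\lambda^{1/2}$. Put $\theta=r'/2=\frac r{2(r-1)}\in(0,1)$. Then $(1-\theta)+\theta/r'=\frac32-\frac r{2(r-1)}=\frac{2r-3}{2r-2}=1/q'$, so $\|H\|_{q'}\le\|H\|_1^{1-\theta}\|H\|_{r'}^\theta\le\|H\|_{r'}^{r'/2}$. Hence $\lambda^{1/2}\le8cP\|H\|_{r'}^{r'/2}$, i.e. $\lambda\le(8cP)^2\int H^{r'}$. $\square$

## 11. Proof of the leakage estimate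

Fix $P\ge1$, $\kappa\in(0,1]$, $\eta>0$; let $K=K(p,P)$ and $K_1=3\cdot2^{r'}K$. Fix $n\ge2$ with $4K_1\delta_{n+1}\le\kappa\delta_n$. We bound $\limsup_k\sigma_{n,k}(A,B)$.

**Step 0. Cutting off large $n'$.** *Purpose: to keep only finitely many $\Gamma_{n'}$ in play.* Let $R_n=Q_{E_n}$ and $R_{>T}=Q_{\bigcup_{n'>T}E_{n'}}$. We claim $\|R_nAR_{>T}\|\to0$ as $T\to\infty$; this is where $p>2$ enters.

The norms are nonincreasing in $T$. If they do not tend to $0$, there is $\rho>0$ such that for every $T$ some $x=R_{>T}x$ with $\|x\|\le1$ has $\|R_nAx\|>\rho$. Since $(I-R_{>T'})x\to x$ as $T'\to\infty$, we may replace $x$ by $(I-R_{>T'})x$ with $T'$ large. Inductively we get $x_1,x_2,\dots$ of norm $\le1$, supported on successive disjoint finite ranges of $n'$, with $\|R_nAx_i\|\ge\rho$. On $X_n$,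
$$\mu_n\sum|y_e|^2=\int F_y\le\|F_y\|_r=\|y\|^2\le\mu_n^{1/r}\sum|y_e|^2\le\sum|y_e|^2 .$$
So, using $\|\sum_{i\le m}\varepsilon_ix_i\|=(\sum_{i\le m}\|x_i\|^p)^{1/p}\le m^{1/p}$,
$$\mu_nm\rho^2\le\mu_n\sum_{i\le m}\sum_{e\in E_n}|(Ax_i)_e|^2\le\mathbb E\Big\|R_nA\sum_{i\le m}\varepsilon_ix_i\Big\|^2\le C^2m^{2/p}$$
for all $m$, impossible since $p>2$.

Fix $T>n$ with $\|R_nAR_{>T}\|\,C\le\eta$. Then $|(AR_{>T}B)_{ee}|\le\eta$ for $e\in E_n$. Put $E^{\le T}=\bigcup_{n'\le T}E_{n'}$ and $V^{\le T}=\bigcup_{n'\le T}V_{n'}$.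

**Step 1. The reference weight.** *Purpose: to fix a measure $m$ such that leakage at $e$ through edges covering little $m$-measure is small.* The function $1_{\Omega_n}+\sum_{n'}2^{-n'}1_{\Omega_{n'}}$ has $L_{r'}$ norm at most $2$, so Lemma 7 gives $g\in\mathcal W$ with $g\ge1_{\Omega_n}+\sum_{n'}2^{-n'}1_{\Omega_{n'}}$ and $\|g\|_{r'}\le4$. Let $\gamma_{n'}=\int_{\Omega_{n'}}g>0$; then $1\le\gamma_n\le4$. Define $dm=\gamma_{n'}^{r'}d\omega$ on $\Omega_{n'}$. So $m(D_x)=\gamma_{n'}^{r'}\delta_{n'}$ for $x\in V_{n'}$, and $m(S_{e'})=\gamma_{n'}^{r'}\delta_{n'}^2$ for $e'\in E_{n'}$. With $m_*=\min_{n'\le T}\gamma_{n'}^{r'}\delta_{n'}^2>0$ we have $m(D_x),m(S_{e'})\ge m_*$ for $x\in V^{\le T}$, $e'\in E^{\le T}$. By Lemma 9 all but finitely many $e'\in E^{\le T}$ satisfy (with $e'\in E_{n'}$)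
$$\tfrac12\gamma_{n'}\mu_{n'}\le g(S_{e'})\le2\gamma_{n'}\mu_{n'}.\tag{7}$$

(F4) *If $e\in E_n$, all $e'\in\Lambda\subset E^{\le T}$ satisfy (7), and $m(\bigcup_{e'\in\Lambda}S_{e'})\le\kappa\mu_n$, then $|(AQ_\Lambda B)_{ee}|\le\sqrt2\,C_1C\kappa^{1/(2r')}$.*

Let $b=Q_\Lambda Bu_e$, let $U$ be the union, and $\gamma=\gamma_{n'}$ on $\Omega_{n'}$. By (7), Hölder, and $\|F_b\|_r=\|b\|^2\le C^2\|u_e\|^2=C^2\mu_n^{1/r}$,
$$\int F_bg\le2\int_UF_b\gamma\,d\omega\le2\|F_b\|_r\,m(U)^{1/r'}\le2C^2\mu_n^{1/r}(\kappa\mu_n)^{1/r'}\le2C^2\kappa^{1/r'}g(S_e),$$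
the last step because $g\ge1$ on $\Omega_n$. And $|(Ab)_e|^2g(S_e)\le\int F_{Ab}g\le C_1^2\int F_bg$.

**Step 2. One test weight per vertex.** *Purpose: to show that leakage at $e=vw$ can only come from edges visible to the weights of both $v$ and $w$.* For each $v\in V_n$ choose by Lemma 7 $h_v\in\mathcal W$ with $h_v\ge1_{D_v}$ and $\|h_v\|_{r'}\le2\delta_n^{1/r'}$. Put $H_v=h_v/\gamma_{n'}$ on $\Omega_{n'}$; then $\int H_v^{r'}dm=\int h_v^{r'}\le2^{r'}\delta_n$. Let
$$M_v=\Big\{n'\le T:\ \int_{\Omega_{n'}}h_v\ge\gamma_{n'}/(8P)\Big\},$$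
the levels that $v$ sees as a whole. There every edge may be visible to $h_v$, so visibility is useless; we shall use a distant vertex with the same global picture instead.

The vectors $(\int_{\Omega_{n'}}h_v)_{n'\le T}$, $v\in V_n$, are bounded in $\mathbb R^T$. So there is a finite $\mathcal V_0\subset V_n$ such that each $v\in V_n$ has a representative $v_0\in\mathcal V_0$ with $|\int_{\Omega_{n'}}h_v-\int_{\Omega_{n'}}h_{v_0}|\le\gamma_{n'}/(16P)$ for all $n'\le T$. By Lemma 9, for all $v_0\in\mathcal V_0$ and all but finitely many $e'\in E^{\le T}$,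
$$\Big|\langle h_{v_0}\rangle_{S_{e'}}-\int_{\Omega_{n'}}h_{v_0}\Big|\le\min\Big(\min_{j\le T}\frac{\gamma_j}{32P},\ \delta_n^{1/r'}\Big).\tag{8}$$
Call $e'\in E^{\le T}$ *late* if (7) holds and (8) holds for all $v_0\in\mathcal V_0$. Lateness does not depend on $k$, only finitely many edges of $E^{\le T}$ are not late, and for large $k$ all $e\in E_{n,k}$ are late. Let $e=vw\in E_{n,k}$ with $k$ large.

*(Test)* *If all $e'\in\Lambda$ are late and satisfy $\langle H_v\rangle_{S_{e'}}<1/P$, then $|(AQ_\Lambda B)_{ee}|\le4C_1^2P^{-1/2}$.* Use (F3) with $w_2=h_v$, $w_1=g$. For $e'\in\Lambda$, $h_v(S_{e'})\le\gamma_{n'}\mu_{n'}/P\le(2/P)g(S_{e'})$. As $e$ is late and $h_v\ge1$ on $D_v\supset S_e$, $g(S_e)\le2\gamma_n\mu_n\le8\mu_n\le8h_v(S_e)$. So $ab=16/P$. The same holds with $w$ in place of $v$.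

*(Macro)* *If all $e'\in\Lambda$ are late and lie in $\bigcup_{n'\in M_v}E_{n'}$, then $|(AQ_\Lambda B)_{ee}|\le C_1^2(192P\delta_n^{1/r'})^{1/2}$.* Let $v_0$ represent $v$. For $n'\in M_v$, $\int_{\Omega_{n'}}h_{v_0}\ge\gamma_{n'}/(16P)$, so by (8) and (7) $h_{v_0}(S_{e'})\ge\gamma_{n'}\mu_{n'}/(32P)\ge g(S_{e'})/(64P)$. On the other hand $e$ is late, $\int_{\Omega_n}h_{v_0}\le\|h_{v_0}\|_{r'}\le2\delta_n^{1/r'}$ and $g(S_e)\ge\mu_n$, so $h_{v_0}(S_e)\le3\delta_n^{1/r'}\mu_n\le3\delta_n^{1/r'}g(S_e)$. Use (F3) with $w_2=g$, $w_1=h_{v_0}$, $a=64P$, $b=3\delta_n^{1/r'}$. The same holds for $w$.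

**Step 3. The region visible from $v$.** *Purpose: to show that the edges with $\langle H_v\rangle_{S_{e'}}\ge1/P$ at levels outside $M_v$ are described by a few vertices and a few edges.* Let $v\in V_n$ and consider $n'\le T$, $n'\notin M_v$, so $\int_{\Omega_{n'}}H_v<1/(8P)\le1$. Put
$$L_0(v)=\{x\in V_{n'}:\ n'\le T,\ n'\notin M_v,\ \langle H_v\rangle_{D_x}\ge1/(4P)\},$$
$$\mathcal D_0(v)=\{e'=xy\in E_{n'}:\ n'\le T,\ n'\notin M_v,\ \langle H_v\rangle_{S_{e'}}\ge1/P,\ x,y\notin L_0(v)\}.$$
For $x\in L_0(v)$, $\int H_v\xi_x=\delta_{n'}(\langle H_v\rangle_{D_x}-\int_{\Omega_{n'}}H_v)\ge\delta_{n'}/(8P)$. For $xy\in\mathcal D_0(v)$,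
$$\int H_v\xi_x\xi_y=\delta_{n'}^2\Big(\langle H_v\rangle_{S_{xy}}-\langle H_v\rangle_{D_x}-\langle H_v\rangle_{D_y}+\int_{\Omega_{n'}}H_v\Big)\ge\delta_{n'}^2/(2P).$$
To apply Lemma 10(ii) we need lightness. Enumerate the countable set $\mathcal D_0(v)$ and include an edge in $\mathcal D(v)$ whenever the set chosen so far in its $E_{n'}$ stays light. Then every $\mathcal D(v)\cap E_{n'}$ is light. Let $\mathrm{Sat}(v)$ be the set of vertices, in any $V_{n'}$, lying in exactly $1/\delta_{n'}$ edges of $\mathcal D(v)$. A rejected edge, i.e. one in $\mathcal D_0(v)\setminus\mathcal D(v)$, has an endpoint in $\mathrm{Sat}(v)$. Counting incidences, $\delta_{n'}|\mathrm{Sat}(v)\cap V_{n'}|\le2\delta_{n'}^2|\mathcal D(v)\cap E_{n'}|$. Put $L(v)=L_0(v)\cup\mathrm{Sat}(v)$.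

Lemma 10 for $H_v|_{\Omega_{n'}}$ bounds $\delta_{n'}|L_0(v)\cap V_{n'}|$ and $\delta_{n'}^2|\mathcal D(v)\cap E_{n'}|$ by $K\int_{\Omega_{n'}}H_v^{r'}d\omega$, hence $\delta_{n'}|L(v)\cap V_{n'}|$ by three times that. Multiplying by $\gamma_{n'}^{r'}$, summing over $n'$ and using $\int H_v^{r'}dm\le2^{r'}\delta_n$,
$$\sum_{x\in L(v)}m(D_x)\le K_1\delta_n,\qquad\sum_{e'\in\mathcal D(v)}m(S_{e'})\le K_1\delta_n.\tag{9}$$
Moreover, *if $e'\in E_{n'}$, $n'\le T$, $n'\notin M_v$ and $\langle H_v\rangle_{S_{e'}}\ge1/P$, then $e'\in\mathcal D(v)$ or $e'$ has an endpoint in $L(v)$.*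

**Step 4. Exceptional edges.** *Purpose: to remove a set $\mathcal F_k$ of outside edges, small compared with the block, so that what remains meets the hypotheses "fewer than girth many vertices".* Fix large $k$ and write $V_k=V_{n,k}$, $E_k=E_{n,k}$, $\Gamma_k=\Gamma_{n,k}$, $G=\operatorname{girth}(\Gamma_k)$. For $x\in V^{\le T}$, $e'\in E^{\le T}$ put $\mathcal R(x)=\{v\in V_k:x\in L(v)\}$ and $\mathcal R(e')=\{v\in V_k:e'\in\mathcal D(v)\}$. Summing (9) over $v\in V_k$,
$$\sum_xm(D_x)|\mathcal R(x)|\le K_1\delta_n|V_k|,\qquad\sum_{e'}m(S_{e'})|\mathcal R(e')|\le K_1\delta_n|V_k|.\tag{10}$$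
Let $\mathcal F_k$ be the union of the following subsets of $E^{\le T}\setminus E_k$:

1. edges which are not late: finitely many, the number independent of $k$;
2. $\bigcup_{l<k}E_{n,l}$, of size $\le|E_k|/k$ by (3);
3. edges incident to a vertex $x$ with $|\mathcal R(x)|\ge G/8$, and edges $e'$ with $|\mathcal R(e')|\ge G/8$. By (10) and $m(D_x),m(S_{e'})\ge m_*$ there are at most $(1+\max_{n'\le T}t_{n'})\,8K_1\delta_n|V_k|/(Gm_*)$ of these, which is $o(|E_k|)$ since $G\to\infty$ as $k\to\infty$;
4. for $n<n'\le T$, all edges of those pieces $\Gamma_{n',l}$ with girth $\le2K_1\delta_n/m_*$: by (2) finitely many, independent of $k$;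
5. edges of $\bigcup_{l>k}\Gamma_{n,l}$ with both endpoints in $W=\bigcup_{v\in V_k}L(v)\cap V_n$.

For item 5: $m(D_x)=\gamma_n^{r'}\delta_n\ge\delta_n$ for $x\in V_n$, so (9) gives $|L(v)\cap V_n|\le K_1$ and $|W|\le K_1|V_k|$. For $l>k\ge K_1$, (2) gives $\operatorname{girth}(\Gamma_{n,l})>k|V_k|\ge|W|$. So these edges form a forest on $W$ and number at most $K_1|V_k|=2K_1|E_k|/t_n$. Hence $\mathcal F_k$ is finite with $|\mathcal F_k|\le(2K_1/t_n+o(1))|E_k|$ as $k\to\infty$. By (F2) with the weight $g$,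
$$\frac1{|E_k|}\sum_{e\in E_k}|(AQ_{\mathcal F_k}B)_{ee}|\le C_1^2\big(2K_1/t_n+o(1)\big).\tag{11}$$

**Step 5. Splitting the outside.** *Purpose: to isolate, for each $e=vw\in E_k$, the edges visible from both ends.* Split $E\setminus E_k$ into: $\bigcup_{n'>T}E_{n'}$ (contribution $\le\eta$ by Step 0); $\mathcal F_k$; the edges not yet counted with $\langle H_v\rangle_{S_{e'}}<1/P$; those not yet counted with $\langle H_w\rangle_{S_{e'}}<1/P$; those not yet counted with $n'\in M_v$; those not yet counted with $n'\in M_w$; and the remaining set $\Lambda_e$. All edges outside the first two sets are late, so by (Test) and (Macro) the four middle sets contribute at most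
$$8C_1^2P^{-1/2}+2C_1^2(192P\delta_n^{1/r'})^{1/2}.\tag{12}$$
Every $e'\in\Lambda_e$ is visible from $v$ and from $w$ at a level outside $M_v\cup M_w$. So by the last statement of Step 3, applied to $v$ and to $w$, it satisfies at least one of:

* (a) $e'\in\mathcal D(v)\cap\mathcal D(w)$;
* (b) $e'\in\mathcal D(v)$ and $e'$ has an endpoint in $L(w)$, or the same with $v,w$ exchanged;
* (c) $e'$ has an endpoint in $L(v)\cap L(w)$;
* (d) $e'=xy$ with $x\in L(v)$, $y\in L(w)$ for some naming $x,y$ of its endpoints.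

All $e'\in\Lambda_e$ are late and outside $\mathcal F_k\cup E_k$; so $|\mathcal R(e')|<G/8$, and $|\mathcal R(x)|<G/8$ for both endpoints $x$ of $e'$. Let $U_e=\bigcup_{e'\in\Lambda_e}S_{e'}$.

**Step 6. $m(U_e)\le\kappa\mu_n$ for most $e$.** *Purpose: to carry out the budget count of Section 8.* For $R\subset V_k$ let $\epsilon(R)$ be the number of edges of $\Gamma_k$ inside $R$; so $\epsilon(R)\le|R|$ if $|R|<G$. For each type, the *total* is the sum over $e\in E_k$ of the $m$-measure of the union of the $S_{e'}$, $e'\in\Lambda_e$, of that type.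

*Type (a).* A given $e'$ serves the edges $vw$ inside $\mathcal R(e')$. Summing over $e'$ with $|\mathcal R(e')|<G/8$, the total is at most $\sum_{e'}m(S_{e'})\epsilon(\mathcal R(e'))\le\sum_{e'}m(S_{e'})|\mathcal R(e')|\le K_1\delta_n|V_k|$.

*Type (c).* The sets covered lie in $\bigcup D_x$ over $x\in L(v)\cap L(w)$ with $|\mathcal R(x)|<G/8$. So the total is at most $\sum_xm(D_x)\epsilon(\mathcal R(x))\le K_1\delta_n|V_k|$, summed over those $x$.

*Type (b).* For $z\in V^{\le T}$ with $|\mathcal R(z)|<G/8$ and $v\in V_k$ let $d_v(z)$ be the number of neighbours of $v$ in $\mathcal R(z)$, and $Q_z=\{v:d_v(z)\ge2\}$. *Claim:* $\sum_{v\in Q_z}d_v(z)\le2|\mathcal R(z)|$.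

Let $\mathcal R^c$ be the set of columns in $\mathcal R(z)$ and $Q^r$ the set of rows in $Q_z$. If $\mathcal R^c=\emptyset$, then $Q^r=\emptyset$. Let $|\mathcal R^c|\ge1$ and suppose $|Q^r|\ge|\mathcal R^c|$; take $Q'\subset Q^r$ with $|Q'|=|\mathcal R^c|$. The graph between $Q'$ and $\mathcal R^c$ has fewer than $G$ vertices, so it is a forest with at most $|Q'|+|\mathcal R^c|-1=2|Q'|-1$ edges; but each vertex of $Q'$ sends at least two edges, a contradiction. So $|Q^r|\le|\mathcal R^c|$, and the graph between $Q^r$ and $\mathcal R^c$, again with fewer than $G$ vertices, has at most $2|\mathcal R^c|$ edges. That is, the rows contribute at most $2|\mathcal R^c|$ to the sum. Exchange rows and columns and add.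

Now consider ordered adjacent pairs $(v,w)$ in $\Gamma_k$, an edge $e'\in\mathcal D(v)$ and an endpoint $z\in L(w)$ of $e'$; so $w$ is a neighbour of $v$ in $\mathcal R(z)$. If $v\notin Q_z$, then for given $(v,e',z)$ there is at most one such $w$; as $e'$ has two endpoints, the total is at most $\sum_v\sum_{e'\in\mathcal D(v)}2m(S_{e'})\le2K_1\delta_n|V_k|$ by (9). If $v\in Q_z$, use $S_{e'}\subset D_z$, so that each pair $(v,w)$ costs at most $m(D_z)$ for each $z$. The total is at most $\sum_zm(D_z)\sum_{v\in Q_z}d_v(z)\le2\sum_zm(D_z)|\mathcal R(z)|\le2K_1\delta_n|V_k|$ (the first two sums over $z$ with $|\mathcal R(z)|<G/8$). Altogether at most $4K_1\delta_n|V_k|$.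

*Type (d), $n'<n$.* Here $v\in\mathcal R(x)$, $w\in\mathcal R(y)$, so a given $e'=xy$ serves at most $\epsilon(\mathcal R(x)\cup\mathcal R(y))\le|\mathcal R(x)|+|\mathcal R(y)|$ edges $e$, the union having fewer than $G/4$ elements. Each $x\in V_{n'}$ lies in $t_{n'}$ edges, so the total is at most
$$\sum_{n'<n}\sum_{x\in V_{n'}}t_{n'}\gamma_{n'}^{r'}\delta_{n'}^2|\mathcal R(x)|=\sum_{n'<n}s_{n'}\sum_{x\in V_{n'}}m(D_x)|\mathcal R(x)|\le s_{n-1}K_1\delta_n|V_k|.$$

*Type (d), $n'=n$.* Impossible. As $e'\notin E_k$ and, by item 2, $e'\notin\bigcup_{l<k}E_{n,l}$, it would lie in some $\Gamma_{n,l}$ with $l>k$ and have both endpoints in $W$, so it would belong to item 5.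

*Type (d), $n<n'\le T$.* By (9), $|L(v)\cap V_{n'}|,|L(w)\cap V_{n'}|\le K_1\delta_n/m_*$. By item 4, $e'$ lies in a piece of girth $>2K_1\delta_n/m_*$. So for fixed $e=vw$ these $e'$ form a forest on $(L(v)\cup L(w))\cap V_{n'}$, and number at most $|L(v)\cap V_{n'}|+|L(w)\cap V_{n'}|$. Since $m(S_{e'})=\delta_{n'}m(D_x)$ for $x\in V_{n'}$, their total measure is at most $\delta_{n'}\sum_{x\in L(v)\cap V_{n'}}m(D_x)+\delta_{n'}\sum_{x\in L(w)\cap V_{n'}}m(D_x)$. Summing over $n'>n$ and using (9), this is at most $2K_1\delta_n\delta_{n+1}\le\frac\kappa2\mu_n$ for *every* $e$, by the choice of $n$.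

*Conclusion of the count.* We have $m(U_e)\le m_1(e)+\frac\kappa2\mu_n$ with $\sum_{e\in E_k}m_1(e)\le(6+s_{n-1})K_1\delta_n|V_k|$. An edge with $m(U_e)>\kappa\mu_n$ has $m_1(e)>\frac\kappa2\mu_n$. So the number of such $e\in E_k$ is at most
$$\frac{2(6+s_{n-1})K_1|V_k|}{\kappa\delta_n}=\frac{4(6+s_{n-1})K_1}{\kappa s_n}|E_k|,\tag{13}$$
since $|V_k|=2|E_k|/t_n$ and $\delta_nt_n=s_n$. For these $e$ use (F1): $|(AQ_{\Lambda_e}B)_{ee}|\le C^2$. For all other $e\in E_k$ use (F4), which applies because the edges of $\Lambda_e$ are late.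

**Step 7. Adding up and the order of limits.** *Purpose: to send the parameters to their limits in an order in which no constant interferes.* From Step 0, (11), (12), (F4) and (13),
$$\limsup_k\sigma_{n,k}\le\eta+\frac{2C_1^2K_1}{t_n}+\frac{8C_1^2}{\sqrt P}+2C_1^2(192P\delta_n^{1/r'})^{1/2}+\sqrt2\,C_1C\kappa^{\frac1{2r'}}+\frac{4C^2(6+s_{n-1})K_1}{\kappa s_n}\tag{14}$$
for all $\eta>0$ and all $n\ge2$ with $4K_1\delta_{n+1}\le\kappa\delta_n$, hence for all large $n$ once $P,\kappa$ are fixed. The right side does not involve $T$, $m_*$, $g$ or the $h_v$, which depend on $n$ and $\eta$; $C_1$ depends only on $p$ and $C$, and $K_1$ only on $p$ and $P$. Let $\eta\to0$. Then let $n\to\infty$ with $P,\kappa$ fixed: since $t_n\to\infty$, $\delta_n\to0$ and $s_{n-1}/s_n\to0$, only $8C_1^2P^{-1/2}+\sqrt2\,C_1C\kappa^{1/(2r')}$ remains. Finally let $P\to\infty$ and $\kappa\to0$. This proves Proposition 6, hence Theorem A, and with Section 2 also Corollary B and Theorems C and D. $\blacksquare$
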